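# Discrete subsets of the square and a point that is not $G_\delta$

## A topology on $\omega_2\cup\{\infty\}$ read off from a coloring

Start with any coloring $c:[\omega_2]^2\to\omega_1$ of the pairs of ordinals below $\omega_2$. For $\xi<\gamma$ we write $c(\xi,\gamma)$ for $c(\{\xi,\gamma\})$. Each ordinal $\xi<\omega_2$ has at most $\omega_1$ elements, so we may fix an injection $e_\xi:\xi\to\omega_1\setminus\{0\}$. Let $\infty$ be a new point, let $X_c=\omega_2\cup\{\infty\}$, and for each $\xi<\omega_2$ define $\varphi_\xi:X_c\to\omega_1$ by
$$
\varphi_\xi(\gamma)=e_\xi(\gamma)\ \ (\gamma<\xi),\qquad \varphi_\xi(\xi)=0,\qquad \varphi_\xi(\gamma)=c(\xi,\gamma)\ \ (\xi<\gamma<\omega_2),\qquad \varphi_\xi(\infty)=0. \tag{1}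
$$

Think of a matrix with rows indexed by $\xi\in\omega_2$ and columns indexed by the points of $X_c$. To the left of the diagonal, row $\xi$ is injective and avoids $0$. On the diagonal it is $0$, to the right it is given by the coloring, and in the last column $\infty$ it is $0$.

Give $X_c$ the weakest topology making all $\varphi_\xi$ continuous, where $\omega_1$ carries the discrete topology. A base at a point $x$ consists of the sets
$$
[x;a]=\{y\in X_c:\ \varphi_\xi(y)=\varphi_\xi(x)\ \text{for all }\xi\in a\},\qquad a\subset\omega_2\ \text{finite}. \tag{2}
$$
Each is a finite intersection of preimages of clopen one-point sets, so it is clopen. Enlarging $a$ shrinks $[x;a]$.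

One property holds for every choice of $c$, directly from (1):
$$
\text{for each }\xi<\omega_2,\ \varphi_\xi\ \text{is injective on}\ \xi\cup\{\infty\}. \tag{3}
$$
Indeed $\varphi_\xi$ equals the injection $e_\xi$ on $\xi$, its values there are nonzero, and $\varphi_\xi(\infty)=0$. Given two distinct points of $X_c$, choose $\xi$ larger than those of them that are ordinals; by (3), $\varphi_\xi$ separates them. So the maps $\varphi_\xi$ together embed $X_c$ into a product of discrete spaces, and $X_c$ is a zero-dimensional Hausdorff space, hence Tychonoff.

What is this space for? It answers the following question, from "Diagonals and discrete subsets of squares" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1301/burtka.pdf). Suppose that the closure of every discrete subset of $X\times X$ admits a continuous bijection onto a second countable space. Must $X$ itself admit one? We shall see that for a well-chosen coloring $c$ the space $X_c$ satisfies the hypothesis and not the conclusion. The left half of the matrix will make small sets closed and discrete. The right half must do two jobs: prevent large discrete sets, and keep $\infty$ from being a $G_\delta$.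

## Condensations, $i$-weight and the statements

All spaces are Tychonoff. A set $D$ in a space $Z$ is *discrete* if its subspace topology is discrete: each $x\in D$ has an open neighborhood $U$ in $Z$ with $U\cap D=\{x\}$. Such a set need not be closed. For example, $\{1/n:n\ge1\}$ is discrete in $\mathbb R$ and its closure contains $0$.

**Definition ($i$-weight).** A *condensation* is a continuous bijection. The $i$-weight $iw(Y)$ is the minimal weight of a Tychonoff space onto which $Y$ condenses; equivalently, the minimal weight of a Tychonoff topology on $Y$ weaker than the original one. So $iw(Y)\le\omega$ means that $Y$ condenses onto a second countable Tychonoff space.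

The Sorgenfrey line, for instance, has countable $i$-weight: the identity map onto $\mathbb R$ with its usual topology is a condensation. We need four elementary facts.

* **(F1)** If $iw(Y)\le\omega$ and $Z\subset Y$, then $iw(Z)\le\omega$: restrict the condensation to $Z$.
* **(F2)** If $iw(Y)\le\omega$, then every point of $Y$ is a $G_\delta$. If $f:Y\to M$ is a condensation onto a second countable Tychonoff space, then $\{f(y)\}$ is a $G_\delta$ in $M$, and $\{y\}=f^{-1}(f(y))$.
* **(F3)** If $iw(Y)\le\omega$, then $|Y|\le\mathfrak c$. In a second countable $T_1$ space each point is determined by the set of members of a countable base that contain it.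
* **(F4)** A discrete space $D$ has $iw(D)\le\omega$ if and only if $|D|\le\mathfrak c$. One direction is (F3). For the other, any injection $D\to\mathbb R$ is a condensation of $D$ onto a subspace of $\mathbb R$.

As an illustration of (F2), let $A$ be the one-point compactification of a discrete space of size $\omega_1$. Neighborhoods of the added point are cofinite, so $G_\delta$ sets containing it are cocountable, the point is not a $G_\delta$, and $A$ does not have countable $i$-weight.

These are the statements to be proved. Closures are taken in the power in question.

**Theorem 1 (ZFC).** There is a zero-dimensional Hausdorff (hence Tychonoff) space $X$ with $|X|=\omega_2$ such that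

1. for every $1\le n<\omega$, every discrete $D\subset X^n$ is closed in $X^n$ and $|D|\le\omega_1$; in particular, for discrete $D\subset X\times X$, $\overline D=D$ is a discrete space of size $\le\omega_1\le\mathfrak c$, so $iw(\overline D)\le\omega$;
2. $X$ has a point which is not a $G_\delta$; hence $X$ does not have countable $i$-weight.

So the answer to the question is no.

**Theorem 2.** For the same $X$, every discrete $D\subset X^\omega$ has $|D|\le\omega_1$, and $\overline D\subset X^\omega$ is metrizable and has countable $i$-weight. So even the analogous hypothesis for $X^\omega$ does not imply countable $i$-weight. On the other hand, no space with more than one point satisfies the analogous hypothesis for $X^{\omega_1}$.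

**Theorem 3.** Suppose $\overline D$ has countable $i$-weight for every discrete $D\subset X\times X$. If $X$ has a non-closed discrete subset, and $X$ has a dense subset that is the union of an increasing sequence $D_0\subset D_1\subset\cdots$ of discrete subspaces (e.g. $X$ is separable), then $iw(X)\le\omega$.

We begin with Theorem 3, because its proof is the natural attempt at a positive answer, and the place where it stops tells us what a counterexample should look like.

## Finding a copy of $X$ inside the closure of a discrete set

By (F1), a positive answer would follow if we could always find a discrete $D\subset X\times X$ whose closure contains a copy of $X$. Three easy cases: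

* If $X$ is discrete, take $D=X\times X$, which contains a copy of $X$.
* If $E\subset X$ is discrete and $p\in X$, then $E\times\{p\}$ is discrete in $X\times X$, and its closure $\overline E\times\{p\}$ is homeomorphic to $\overline E$. So the hypothesis gives $iw(\overline E)\le\omega$ for every discrete $E\subset X$.
* In particular, if $X$ has a dense discrete subset, then $iw(X)\le\omega$.

The one-point compactification $A$ above has a dense discrete subset, so it fails the hypothesis and is no counterexample. For a separable $X$ without a dense discrete subset we must really use the second dimension. The idea is to take a discrete set $E$ accumulating at a point $p$, and to place over each $e\in E$ a discrete set that grows as $e$ approaches $p$. Over $p$ the closure then contains everything.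

**Proof of Theorem 3.** Let $E\subset X$ be discrete, $p\in\overline E\setminus E$, and let $D_0\subset D_1\subset\cdots$ be discrete subspaces with $S=\bigcup_nD_n$ dense in $X$.

**Step 1: measure how close $e$ is to $p$.** By the second easy case, $iw(\overline E)\le\omega$, so by (F2) the point $p$ is a $G_\delta$ in $\overline E$. Hence there are open sets $X=W_0\supset W_1\supset\cdots$ in $X$ with $\overline E\cap\bigcap_nW_n=\{p\}$. For $e\in E$ put $n(e)=\max\{n:e\in W_n\}$. The maximum exists: $e\in W_0$, and since $e\in\overline E$ and $e\ne p$, some $W_n$ omits $e$, as do all later ones.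

**Step 2: define $D$ and check that it is discrete.** Let
$$
D=\{(e,y):\ e\in E,\ y\in D_{n(e)}\}\subset X\times X .
$$
Given $(e,y)\in D$, take open $U\ni e$ and $V\ni y$ with $U\cap E=\{e\}$ and $V\cap D_{n(e)}=\{y\}$. If $(e',y')\in(U\times V)\cap D$, then $e'\in U\cap E$, so $e'=e$; then $y'\in V\cap D_{n(e)}$, so $y'=y$.

**Step 3: show that $\{p\}\times X\subset\overline D$.** Let $y\in S$, say $y\in D_m$, and let $O\ni p$ and $V\ni y$ be open. Since $p\in\overline E$ and $O\cap W_m$ is a neighborhood of $p$, there is $e\in E\cap O\cap W_m$. Then $n(e)\ge m$, so $y\in D_m\subset D_{n(e)}$ and $(e,y)\in D\cap(O\times V)$. Thus $\{p\}\times S\subset\overline D$. As $S$ is dense in $X$ and $\overline D$ is closed, $\{p\}\times X\subset\overline D$.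

**Step 4: conclude.** By hypothesis $iw(\overline D)\le\omega$, and $\{p\}\times X$ is a copy of $X$ inside $\overline D$. By (F1), $iw(X)\le\omega$. If $X$ is separable with dense set $\{y_k:k<\omega\}$, the finite sets $D_n=\{y_k:k\le n\}$ are as required. $\square$

The argument needs a discrete set with an accumulation point outside it. Suppose there is none: every discrete subset of $X\times X$ is closed. Then $\overline D=D$ for each discrete $D$, and by (F4) the hypothesis of the question says only that $|D|\le\mathfrak c$. Since $\omega_1\le\mathfrak c$ in ZFC, it suffices to arrange $|D|\le\omega_1$. So we look for a space in which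

* sets of size at most $\omega_1$ are closed and discrete,
* no set of size $\omega_2$ in a finite power is discrete,
* some point is not a $G_\delta$.

The spaces $X_c$ of the first section are made for this list.

## Small sets in $X_c$, and two demands on the coloring

The first item holds whatever the coloring is.

**Claim A.** Let $c$ be any coloring. Every $A\subset X_c$ with $|A|\le\omega_1$ is closed and discrete.

*Proof.* Let $x\in X_c$. Since $|A\cup\{x\}|\le\omega_1$ and $\omega_2$ is regular, there is $\xi<\omega_2$ larger than all ordinals in $(A\cup\{x\})\setminus\{\infty\}$. Then $A\cup\{x\}\subset\xi\cup\{\infty\}$, so by (3) no point of $A$ other than possibly $x$ has the same $\varphi_\xi$-value as $x$. That is, $[x;\{\xi\}]\cap A\subset\{x\}$. For $x\notin A$ this shows that $A$ is closed, and for $x\in A$ that $A$ is discrete. $\square$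

To see what the coloring must still do, try the simplest one, $c\equiv0$. Then $[\infty;\{\xi\}]=\{\gamma<\omega_2:\gamma\ge\xi\}\cup\{\infty\}$, so every $G_\delta$ containing $\infty$ contains a final segment of $\omega_2$, and $\infty$ is not a $G_\delta$. But each $\gamma<\omega_2$ is isolated: $\varphi_{\gamma+1}(\gamma)=e_{\gamma+1}(\gamma)$ is nonzero and is taken by $\varphi_{\gamma+1}$ at no other point, so $[\gamma;\{\gamma+1\}]=\{\gamma\}$. Hence $\omega_2$ is a dense discrete subset, and the hypothesis of the question fails. The third item on the list is satisfied and the second is badly violated.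

The third item can be translated exactly. I claim that $\infty$ is not a $G_\delta$ in $X_c$ if and only if

> for every countable $I\subset\omega_2$ there is $\gamma<\omega_2$ with $I\subset\gamma$ and $c(\xi,\gamma)=0$ for all $\xi\in I$.

The direction we need is Claim C below. Conversely, suppose $\infty$ is not a $G_\delta$ and $I$ is countable. Let $I'=I\cup\{\sup I+1\}$. The set $\bigcap_{\xi\in I'}[\infty;\{\xi\}]$ is a $G_\delta$, so it contains some $\gamma\in\omega_2$, which satisfies $\varphi_\xi(\gamma)=0$ for all $\xi\in I'$. Since $e_\xi$ avoids $0$, $\gamma\ge\xi$ for all $\xi\in I'$. So $\gamma\ge\sup I+1$, $I\subset\gamma$, and $c(\xi,\gamma)=\varphi_\xi(\gamma)=0$ for $\xi\in I$.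

Now the second item. Consider an easy instance: $D=\{x^i:i<\omega_2\}\subset\omega_2$ with $[x^i;a_i]\cap D=\{x^i\}$, where each $a_i$ has two elements $\xi_i<\xi'_i$, and where the sets $a_i\cup\{x^i\}$ are pairwise disjoint. There are only $\omega_1$ possible pairs $(\varphi_{\xi_i}(x^i),\varphi_{\xi'_i}(x^i))$, so we may assume that this pair is a constant $(q,q')$. To contradict discreteness we want $i\ne j$ with $x^j\in[x^i;a_i]$. If $x^j$ lies above $a_i$, this says $c(\xi_i,x^j)=q$ and $c(\xi'_i,x^j)=q'$. Here $q$ and $q'$ are colors over which we have no control, and they may differ. So we need a coloring that realizes, between two members of any large disjoint family of finite sets, *any prescribed pattern* of colors, using all $\omega_1$ colors. The two demands are collected here. For an $m$-element set $w$ of ordinals, $w(0)<\dots<w(m-1)$ denotes its increasing enumeration.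

**Lemma.** There is $c:[\omega_2]^2\to\omega_1$ such that

(i) if $\{w_i:i<\omega_2\}$ are pairwise disjoint $m$-element subsets of $\omega_2$ ($1\le m<\omega$) and $q:m\times m\to\omega_1$, then there are $i,j$ with $\max w_i<\min w_j$ and $c(w_i(s),w_j(t))=q(s,t)$ for all $s,t<m$;

(ii) for every countable $I\subset\omega_2$ there is $\gamma<\omega_2$ with $I\subset\gamma$ and $c(\xi,\gamma)=0$ for all $\xi\in I$.

Neither property implies the other. The coloring $c\equiv0$ has (ii) and not (i). Conversely, let $c$ have (i) and change it only by setting $c(0,\gamma)=1$ for all $\gamma>0$. Property (i) survives, since from any family we may first discard the at most one $w_i$ containing $0$. But now $[\infty;\{0\}]=\{0,\infty\}$, and $\varphi_1(0)=e_1(0)\neq0$, so $[\infty;\{0,1\}]=\{\infty\}$ and the point $\infty$ is isolated.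

If CH holds, then $|X_c|=\omega_2>\mathfrak c$, and (F3) already shows that $X_c$ does not have countable $i$-weight. Property (ii) makes the argument work in ZFC, whatever the value of $\mathfrak c$.

From now on fix $c$ as in the Lemma and write $X=X_c$. We first derive Theorem 1, then prove the Lemma.

## No discrete set of size $\omega_2$ in a finite power

We use the $\Delta$-system lemma for $\omega_2$: any family of $\omega_2$ distinct finite sets contains a subfamily of size $\omega_2$ any two distinct members of which meet in the same set $R$, the root. We also use the pigeonhole principle for the regular cardinal $\omega_2$: if $\omega_2$ objects are divided into at most $\omega_1$ classes, some class has $\omega_2$ members.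

**Claim B.** For $1\le n<\omega$, every discrete subspace of $X^n$ has size $\le\omega_1$.

*Proof.* Suppose not. Passing to a subset, we have a discrete $D=\{x^i:i<\omega_2\}\subset X^n$ with the $x^i=(x^i_k)_{k<n}$ distinct.

**Step 1: collect the finitely many ordinals relevant to each $x^i$.** For each $i$ choose a finite $a_i\subset\omega_2$ with
$$
\prod_{k<n}[x^i_k;a_i]\cap D=\{x^i\}. \tag{4}
$$
One set $a_i$ serves all coordinates: take the union of the sets needed for the individual coordinates. Let
$$
v_i=a_i\cup\bigl(\{x^i_k:k<n\}\setminus\{\infty\}\bigr),
$$
a finite subset of $\omega_2$. Since $x^i\in(v_i\cup\{\infty\})^n$ and the $x^i$ are distinct, each finite set equals $v_i$ for only finitely many $i$. So there are $\omega_2$ different sets $v_i$. Keeping one index for each, we may assume that the $v_i$ are distinct.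

**Step 2: make everything look the same for all $i$.** Apply the $\Delta$-system lemma to the $v_i$, and then the pigeonhole principle finitely many times with at most $\omega_1$ classes each time. After re-indexing by $\omega_2$, the following hold.

* $\{v_i\}$ is a $\Delta$-system with root $R$, and the pairwise disjoint sets $w_i=v_i\setminus R$ all have the same size $m$.
* There are a fixed $K\subset n$, fixed $t_k<m$ for $k\in K$, and fixed points $x^*_k\in R\cup\{\infty\}$ for $k\in n\setminus K$, such that for all $i$
$$
x^i_k=w_i(t_k)\ \ (k\in K),\qquad x^i_k=x^*_k\ \ (k\notin K).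
$$
Each coordinate of $x^i$ is in $w_i$ or in the finite set $R\cup\{\infty\}$, so there are finitely many cases.
* The sets $a_i\cap R=R'$ and $\{s<m:w_i(s)\in a_i\}=P$ do not depend on $i$.
* For $\xi\in R'$ and $k\in K$, the value $\varphi_\xi(x^i_k)$ does not depend on $i$. It is one of $\omega_1$ possible values.
* For $s\in P$ and $k\in K$, the value $\varphi_{w_i(s)}(x^i_k)=:q(s,k)\in\omega_1$ does not depend on $i$.

Since the $x^i$ are distinct, $K\neq\emptyset$; otherwise all $x^i$ would equal $(x^*_k)_{k<n}$. In particular $m\ge1$.

**Step 3: prescribe the pattern and use (i).** Define $q':m\times m\to\omega_1$ by $q'(s,t_k)=q(s,k)$ for $s\in P$, $k\in K$, and $q'=0$ elsewhere. This is well defined: if $t_k=t_{k'}$, then $x^i_k=w_i(t_k)=x^i_{k'}$, so $q(s,k)=q(s,k')$. By (i) of the Lemma there are $i,j$ with $\max w_i<\min w_j$ and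
$$
c(w_i(s),w_j(t))=q'(s,t)\qquad\text{for all }s,t<m. \tag{5}
$$

**Step 4: check that $x^j$ lies in the neighborhood of $x^i$.** We verify that $x^j_k\in[x^i_k;a_i]$ for every $k<n$.

If $k\notin K$, then $x^j_k=x^*_k=x^i_k$. Let $k\in K$ and $\xi\in a_i$. Since $a_i\subset v_i=R\cup w_i$, either $\xi\in R'$, or $\xi=w_i(s)$ with $s\in P$. In the first case $\varphi_\xi(x^j_k)=\varphi_\xi(x^i_k)$ by the fourth item in Step 2. In the second case $\xi=w_i(s)\le\max w_i<\min w_j\le w_j(t_k)=x^j_k$, so the value $\varphi_\xi(x^j_k)$ is read to the right of the diagonal, and by (5)
$$
\varphi_\xi(x^j_k)=c(w_i(s),w_j(t_k))=q'(s,t_k)=q(s,k)=\varphi_{w_i(s)}(x^i_k)=\varphi_\xi(x^i_k).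
$$
Note that $q(s,k)$ came from inside a single $w_i$. It may be a value of $e_\xi$, the diagonal value $0$, or a color; since (i) allows every pattern, this does not matter.

**Step 5: contradiction.** By Step 4 and (4), $x^j\in\prod_{k<n}[x^i_k;a_i]\cap D=\{x^i\}$. But for $k\in K\ne\emptyset$ we have $x^i_k\in w_i$ and $x^j_k\in w_j$ with $w_i\cap w_j=\emptyset$, so $x^j\ne x^i$. $\square$

## The point $\infty$ is not a $G_\delta$, and Theorem 1

**Claim C.** $\{\infty\}$ is not a $G_\delta$ in $X$.

*Proof.* Let $G=\bigcap_{n<\omega}G_n$ with each $G_n$ open and $\infty\in G_n$. Choose finite $a_n$ with $[\infty;a_n]\subset G_n$ and let $I=\bigcup_na_n$, a countable set. By (ii) there is $\gamma<\omega_2$ with $I\subset\gamma$ and $c(\xi,\gamma)=0$ for all $\xi\in I$. Then $\varphi_\xi(\gamma)=c(\xi,\gamma)=0=\varphi_\xi(\infty)$ for $\xi\in I$, so $\gamma\in\bigcap_n[\infty;a_n]\subset G$. Hence $G\neq\{\infty\}$. $\square$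

**Proof of Theorem 1 from the Lemma.** We know that $X$ is zero-dimensional Hausdorff, and $|X|=\omega_2$.

(1) Let $D\subset X^n$ be discrete. By Claim B, $|D|\le\omega_1$. Let $A\subset X$ be the union of the $n$ coordinate projections of $D$, so $|A|\le\omega_1$. By Claim A, $A$ is closed and discrete in $X$. A finite power of a closed discrete set is closed and discrete, so $A^n$ is closed and discrete in $X^n$. All subsets of a closed discrete set are closed; in particular $D\subset A^n$ is closed in $X^n$. So $\overline D=D$ is a discrete space of size $\le\omega_1\le\mathfrak c$, and $iw(\overline D)\le\omega$ by (F4).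

(2) By Claim C, $\infty$ is not a $G_\delta$ in $X$, so $X$ does not have countable $i$-weight by (F2). $\square$

With $n=2$, the space $X$ satisfies the hypothesis of the question and does not have countable $i$-weight. It remains to construct the coloring.

## Constructing the coloring

### The external input

The single result that we quote is $\mathrm{Pr}_1(\omega_2,\omega_2,\omega_2,\omega)$; see S. Shelah, *Colouring and non-productivity of $\aleph_2$-cc*, Ann. Pure Appl. Logic 84 (1997) 153–174, and A. Rinot, *Complicated colorings*, Math. Res. Lett. 21 (2014) 1367–1388. The statement we use is: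

> $(\dagger)$ There is $d:[\omega_2]^2\to\omega_2$ such that for every family $\mathcal W$ of $\omega_2$ many pairwise disjoint finite nonempty subsets of $\omega_2$ and every $\zeta<\omega_2$ there are $a,b\in\mathcal W$ with $\max a<\min b$ and $d(\alpha,\beta)=\zeta$ for all $\alpha\in a$, $\beta\in b$.

Rinot proves: if $\lambda,\kappa$ are regular cardinals, $\lambda>\kappa^+$, and $E^\lambda_{\ge\kappa}=\{\alpha<\lambda:\mathrm{cf}(\alpha)\ge\kappa\}$ has a non-reflecting stationary subset, then $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\kappa)$ holds. Recall that a stationary $S\subset\lambda$ is non-reflecting if $S\cap\alpha$ is not stationary in $\alpha$ for any limit ordinal $\alpha<\lambda$.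

We check the hypotheses for $\lambda=\omega_2$, $\kappa=\omega$ and $S=E^{\omega_2}_{\omega_1}=\{\alpha<\omega_2:\mathrm{cf}(\alpha)=\omega_1\}$. Certainly $\omega_2>\omega_1=\kappa^+$ and $S\subset E^{\omega_2}_{\ge\omega}$. The set $S$ is stationary: if $C$ is a club in $\omega_2$, the supremum of its first $\omega_1$ elements lies in $C$ and has cofinality $\omega_1$. It does not reflect. If $\mathrm{cf}(\alpha)=\omega_1$, take a club in $\alpha$ of order type $\omega_1$; its limit points below $\alpha$ form a club in $\alpha$ and have cofinality $\omega$, so this club misses $S$. If $\mathrm{cf}(\alpha)=\omega$, a cofinal $\omega$-sequence of successor ordinals is a club in $\alpha$ that misses $S$.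

### From constant blocks to arbitrary patterns

The coloring $d$ produces one color on a whole block $a\times b$, while (i) asks for a prescribed pattern. The way around this is to let the value of $d$ be an instruction instead of a color. Every pair $(\alpha,\beta)\in a\times b$ receives the same instruction and carries it out by inspecting finite fragments of labels attached to $\alpha$ and $\beta$. Different pairs have different labels, so they can give different colors.

**Step 1: define the coloring $c_0$.** Let $d$ be as in $(\dagger)$. Since $2^{\omega_1}$ has at least $\omega_2$ elements, fix distinct labels $r_\alpha\in2^{\omega_1}$ for $\alpha<\omega_2$. Let $Q$ be the set of pairs $(F,p)$ with $F\subset\omega_1$ finite and $p:2^F\times2^F\to\omega_1$. There are $\omega_1$ finite sets $F$, and for each of them $\omega_1$ functions $p$ on the finite set $2^F\times2^F$, so $|Q|=\omega_1$. Fix a surjection $\pi:\omega_2\to Q$. For $\alpha<\beta$ put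
$$
c_0(\alpha,\beta)=p(r_\alpha|F,\ r_\beta|F),\qquad\text{where }(F,p)=\pi(d(\alpha,\beta)).
$$

For example, suppose $m=2$, the desired pattern is $q(s,t)=1$ for $s=t$ and $0$ otherwise, and there is a single $\nu<\omega_1$ with $r_{w_i(0)}(\nu)=0$ and $r_{w_i(1)}(\nu)=1$ for all $i$. Then the instruction is $F=\{\nu\}$, $p(\sigma,\tau)=1$ if $\sigma=\tau$ and $0$ if not.

**Step 2: verify (i) for $c_0$.** Let $w_i$ ($i<\omega_2$) and $q$ be given as in (i). For each $i$ choose a finite $F_i\subset\omega_1$ such that the restrictions $r_{w_i(s)}|F_i$ ($s<m$) are distinct: for each pair $s<s'$ put into $F_i$ one coordinate where $r_{w_i(s)}$ and $r_{w_i(s')}$ differ. There are at most $\omega_1$ possibilities for $(F_i,(r_{w_i(s)}|F_i)_{s<m})$. So this equals a fixed $(F,(\sigma_s)_{s<m})$ for all $i$ in some $J'\subset\omega_2$ of size $\omega_2$, and the $\sigma_s$ are distinct. Because they are distinct, we may define $p:2^F\times2^F\to\omega_1$ by $p(\sigma_s,\sigma_t)=q(s,t)$, and $p=0$ elsewhere. Choose $\zeta$ with $\pi(\zeta)=(F,p)$. Apply $(\dagger)$ to $\{w_i:i\in J'\}$ and $\zeta$: there are $i,j\in J'$ with $\max w_i<\min w_j$ and $d\equiv\zeta$ on $w_i\times w_j$.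 Then for all $s,t<m$
$$
c_0(w_i(s),w_j(t))=p(r_{w_i(s)}|F,\ r_{w_j(t)}|F)=p(\sigma_s,\sigma_t)=q(s,t).
$$

### Inserting countably many zeros into each column

We now force (ii) by changing $c_0$ to $0$ in some places. For $\gamma<\omega_2$ we choose a set $I_\gamma\subset\gamma$ and put zeros at $(\xi,\gamma)$ for $\xi\in I_\gamma$. Every countable $I\subset\omega_2$ must be contained in some $I_\gamma$. On the other hand, if the sets $I_\gamma$ are too large, (i) is lost; with $I_\gamma=\gamma$ we are back at $c\equiv0$. Countable sets $I_\gamma$ will do, because Fodor's lemma lets us avoid them.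

**Step 3: define $c$.** For $\delta<\omega_2$ the ordinal $\omega_1\cdot\delta$ has size at most $\omega_1$; fix an injection $h_\delta:\omega_1\cdot\delta\to\omega_1$. Each $\gamma<\omega_2$ can be written uniquely as $\gamma=\omega_1\cdot\delta+\eta$ with $\eta<\omega_1$, and then $\delta\le\omega_1\cdot\delta\le\gamma<\omega_2$. Put
$$
I_\gamma=\{\xi<\omega_1\cdot\delta:\ h_\delta(\xi)<\eta\}.
$$
This is a subset of $\gamma$, and it is countable because $h_\delta$ is injective and $\eta$ is countable. For $\xi<\gamma$ let
$$
c(\xi,\gamma)=0\ \text{ if }\xi\in I_\gamma,\qquad c(\xi,\gamma)=c_0(\xi,\gamma)\ \text{ otherwise}.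
$$

**Step 4: verify (ii).** Let $I\subset\omega_2$ be countable. It is bounded in $\omega_2$, and $\omega_1\cdot\delta\ge\delta$, so there is $\delta<\omega_2$ with $I\subset\omega_1\cdot\delta$. The countable set $h_\delta[I]$ is bounded in $\omega_1$, so there is $\eta<\omega_1$ with $h_\delta[I]\subset\eta$. For $\gamma=\omega_1\cdot\delta+\eta$ we get $I\subset I_\gamma\subset\gamma$, and hence $c(\xi,\gamma)=0$ for all $\xi\in I$.

**Step 5: put the sets $w_i$ in order.** It remains to show that $c$ still satisfies (i). Let $w_i$ ($i<\omega_2$) and $q$ be given. For each $\rho<\omega_2$ the set $\rho+1$ has at most $\omega_1$ elements and the $w_i$ are disjoint, so at most $\omega_1$ of the $w_i$ meet $\rho+1$. By recursion of length $\omega_2$ we can therefore select members of the family, at each stage choosing one that lies entirely above all those already chosen. Passing to this subfamily and re-indexing, we may assume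
$$
\max w_i<\min w_j\qquad\text{whenever } i<j<\omega_2. \tag{6}
$$

**Step 6: find indices whose inserted zeros do not interfere.** For $j<\omega_2$ with $\mathrm{cf}(j)=\omega_1$ let
$$
F(j)=\Bigl\{i<j:\ w_i\cap\bigcup_{t<m}I_{w_j(t)}\neq\emptyset\Bigr\}.
$$
This is the set of indices $i<j$ for which some pair in $w_i\times w_j$ was changed to $0$ by force. The set $\bigcup_{t<m}I_{w_j(t)}$ is countable, and each of its elements lies in at most one $w_i$, so $F(j)$ is countable. Since $\mathrm{cf}(j)=\omega_1$, $\sup F(j)<j$ (with $\sup\emptyset=0$). So $j\mapsto\sup F(j)$ is a regressive function on the stationary set $E^{\omega_2}_{\omega_1}$. Fodor's lemma says that a regressive function on a stationary subset of $\omega_2$ is constant on a stationary subset. Hence there are a stationary $S\subset E^{\omega_2}_{\omega_1}$ and $\rho<\omega_2$ with $\sup F(j)=\rho$ for all $j\in S$.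

**Step 7: verify (i) for $c$.** The set $\{i\in S:i>\rho\}$ has size $\omega_2$. Apply (i) for $c_0$ (Step 2) to the family $\{w_i:i\in S,\ i>\rho\}$ and $q$. We obtain $i,j\in S$, both greater than $\rho$, with $\max w_i<\min w_j$ and $c_0(w_i(s),w_j(t))=q(s,t)$ for all $s,t<m$. By (6), $i<j$. Since $i>\rho=\sup F(j)$, we have $i\notin F(j)$, so $w_i(s)\notin I_{w_j(t)}$ for all $s,t<m$. Hence
$$
c(w_i(s),w_j(t))=c_0(w_i(s),w_j(t))=q(s,t)\qquad\text{for all }s,t<m .
$$
This proves the Lemma, and with it Theorem 1. $\square$

## The powers $X^\omega$ and $Y^{\omega_1}$

We keep the same $X$ and prove Theorem 2. In $X^\omega$ discrete sets need not be closed, so the conclusion now concerns closures that may be larger than $D$.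

**Step 1: bound the size of discrete sets by reducing to Claim B.** Let $D\subset X^\omega$ be discrete and suppose $|D|\ge\omega_2$. For $x\in D$ choose $n_x<\omega$ and a finite $a_x\subset\omega_2$ such that
$$
N_x=\{y\in X^\omega:\ y_k\in[x_k;a_x]\ \text{for all }k<n_x\}\quad\text{satisfies}\quad N_x\cap D=\{x\}.
$$
By the pigeonhole principle there is $n$ such that $D'=\{x\in D:n_x=n\}$ has size $\ge\omega_2$. If $n=0$, then $N_x=X^\omega$ for $x\in D'$, so $D=\{x\}$, which is absurd. So $n\ge1$. For $x\in D'$ the set $N_x$ is the preimage of the open box $\prod_{k<n}[x_k;a_x]$ under the projection $X^\omega\to X^n$. If $x,x'\in D'$ have the same projection, then $x'\in N_x\cap D=\{x\}$; so the projection is injective on $D'$. Similarly, if the projection of $x'\in D'$ lies in the box of $x\in D'$, then $x'\in N_x\cap D$ and $x'=x$; so the image of $D'$ is discrete. Thus $X^n$ has a discrete subset of size at least $\omega_2$, contradicting Claim B. Hence $|D|\le\omega_1$.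

**Step 2: control the closure.** Let $A$ be the union of all coordinate projections of $D$. Then $|A|\le\omega_1$, so by Claim A the set $A$ is closed and discrete in $X$. So $A^\omega$ is closed in $X^\omega$, and $\overline D\subset A^\omega$. The space $A^\omega$ is a countable power of a discrete space, hence metrizable, and so is $\overline D$. Since $|A|\le\omega_1\le\mathfrak c$, there is an injection $A\to\mathbb R$. It induces a continuous injection $A^\omega\to\mathbb R^\omega$, which is a condensation of $A^\omega$ onto a second countable space. By (F1), $iw(\overline D)\le\omega$. Since $X$ does not have countable $i$-weight, the hypothesis for $X^\omega$ does not imply countable $i$-weight.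

**Step 3: show that the exponent $\omega_1$ is too much for every space.** Let $Y$ be any space with points $a\neq b$. In $Y^{\omega_1}$ let $e$ be constantly $a$, and for $\alpha<\omega_1$ let $e_\alpha$ be $b$ at $\alpha$ and $a$ elsewhere. The set $D=\{e_\alpha:\alpha<\omega_1\}$ is discrete: if $U$ is an open neighborhood of $b$ in $Y$ with $a\notin U$, then $\{y:y(\alpha)\in U\}\cap D=\{e_\alpha\}$. A basic neighborhood of $e$ restricts only finitely many coordinates, so it contains $e_\alpha$ for all $\alpha$ outside a finite set. Hence $e\in\overline D$, and every $G_\delta$ containing $e$ contains all but countably many of the $\omega_1$ points $e_\alpha$. So $e$ is not a $G_\delta$ in $\overline D$, and by (F2) $\overline D$ does not have countable $i$-weight. This completes the proof of Theorem 2. $\square$
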